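\title{Regularity of Deterministic Pushdown $\omega$-Languages Is Decidable}

\begin{abstract}
We prove that one can decide whether a deterministic pushdown automaton on infinite words, with an arbitrary parity acceptance condition, recognizes a regular $\omega$-language. In the positive case the algorithm computes an equivalent deterministic parity automaton, with colors in $\{0,\dots,D\}$ if the colors of the given automaton lie in $\{0,\dots,D\}$ with $D\ge1$. The proof attaches to a regular $\omega$-language a finite hierarchy of prefix-closed sets of finite words, called cells, on which acceptance alternates. The maximal cells are quotients of languages of explicit deterministic pushdown automata on finite words, so they can be found with the decision procedure for regularity on finite words. The algorithm then removes the levels of the hierarchy one at a time.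
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Fix a finite nonempty alphabet $\Sigma$. An \emph{$\omega$-pushdown automaton} ($\omega$-PDA) is a tuple $\mathcal A=(Q,\Sigma,\Gamma,\delta,q_0,\bot,\Omega)$, where $Q$ is a finite set of states, $q_0\in Q$ is the initial state, $\Gamma$ is a finite stack alphabet containing a bottom symbol $\bot$, the map $\Omega\colon Q\to\mathbb N$ is a coloring, and $\delta\subseteq Q\times(\Sigma\cup\{\varepsilon\})\times\Gamma\times Q\times\Gamma^*$ is a finite set of transitions. The bottom symbol is never removed or duplicated: in a transition $(p,x,Z,q,w)$ we have $w\in(\Gamma\setminus\{\bot\})^*\bot$ if $Z=\bot$, and $w\in(\Gamma\setminus\{\bot\})^*$ otherwise. A \emph{configuration} is a pair $(q,\sigma)$ with $q\in Q$ and $\sigma\in(\Gamma\setminus\{\bot\})^*\bot$; the stack $\sigma$ is written top symbol first. The transition $(p,x,Z,q,w)$ leads from $(p,Z\gamma)$ to $(q,w\gamma)$ and reads $x$. A \emph{run} on $x\in\Sigma^\omega$ is an infinite sequence of configurations that starts in $c_0=(q_0,\bot)$, in which each configuration is obtained from the previous one by a transition, and in which the symbols read concatenate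 to $x$; in particular, infinitely many letters are read. A run is \emph{accepting} if its \emph{least recurring color}, the least color among the states that occur infinitely often, is even. The language $L(\mathcal A)\subseteq\Sigma^\omega$ is the set of words that have an accepting run.

The automaton is \emph{deterministic} (an $\omega$-DPDA) if for all $p\in Q$ and $Z\in\Gamma$ there is at most one transition $(p,x,Z,\cdot,\cdot)$ for each $x\in\Sigma\cup\{\varepsilon\}$, and no transition $(p,a,Z,\cdot,\cdot)$ with $a\in\Sigma$ if there is one with $x=\varepsilon$. A \emph{deterministic parity automaton} (DPA) is a finite, complete, deterministic automaton with colored states and the same acceptance condition. An $\omega$-language is \emph{regular} if it is recognized by a finite-state $\omega$-automaton, equivalently by a DPA.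

The \emph{regularity problem} asks, given an $\omega$-DPDA $\mathcal A$, whether $L(\mathcal A)$ is regular, that is, whether the stack can be dispensed with. Two neighboring problems are known to be decidable. The first is regularity for deterministic pushdown automata on finite words. The second concerns \emph{weak} $\omega$-DPDAs, in which any two states of the same strongly connected component of the transition graph on $Q$ have colors of the same parity: for these, both regularity and equivalence are decidable. For arbitrary parity conditions the question is posed as an open problem in~\cite{simplification}. We answer it positively, using the result on finite words but not the one on weak automata.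

\begin{theorem}\label{thm:main}
There is an algorithm which, given an $\omega$-DPDA $\mathcal A$ with an arbitrary parity condition, decides whether $L(\mathcal A)$ is regular. If it is, the algorithm outputs an equivalent DPA. If the colors of $\mathcal A$ lie in $\{0,\dots,D\}$ with $D\ge1$, then the output DPA has colors in $\{0,\dots,D\}$.
\end{theorem}

\begin{remark}\label{rem:D}
The condition $D\ge1$ is needed for the last statement. Over $\Sigma=\{a,b\}$, the $\omega$-DPDA with one state $q$ of color $0$ and the single transition $(q,a,\bot,q,\bot)$ recognizes $\{a^\omega\}$, whereas a DPA whose only color is $0$ accepts every word.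
\end{remark}

For $r\subseteq\Sigma^\omega$ and $u\in\Sigma^*$ let $u^{-1}r=\{x:ux\in r\}$; these are the \emph{residuals} of $r$, and $(uv)^{-1}r=v^{-1}(u^{-1}r)$. A language of finite words is regular if and only if it has finitely many residuals, so on finite words the question is whether the infinitely many configurations of the automaton fall into finitely many classes. A regular $\omega$-language also has finitely many residuals, one for each reachable state of a DPA at most. One might hope that the converse holds for $\omega$-DPDAs and reduces the problem to counting residuals. It does not.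

\begin{example}\label{ex:oneresidual}
Let $\Sigma=\{a,b,c\}$, and let $L$ be the set of words with infinitely many factors $c\,a^nb^n c$, $n\ge1$. An $\omega$-DPDA recognizes $L$: after each $c$ it pushes a symbol for each $a$ and pops one for each $b$; if the block up to the next $c$ has the form $a^nb^n$ with $n\ge1$, it passes through a state of color $0$, and otherwise it clears its stack by $\varepsilon$-transitions at that $c$; all other states have color $1$. Membership in $L$ does not depend on any finite prefix, so $L$ is its only residual. Yet $L$ is not regular. Given a DPA, assign to each nonempty word $u$ the map that sends a state $q$ to the pair formed by the state reached from $q$ on $u$ and the least color entered on the way. There are finitely many such maps, so $a^i$ and $a^j$ have the same map for some $1\le i<j$. The runs on $(ca^ib^i)^\omega\in L$ and on $(ca^jb^i)^\omega\notin L$ then pass through the same states at the block boundaries and have the same least color in each block, so the DPA accepts both words or neither.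
\end{example}

Residuals describe what a finite prefix leaves behind. The example shows that one must also describe what can be repeated forever. Section~\ref{sec:cells} introduces the objects that do this and lays out the proof.

\section{Cells, levels, and the plan of the proof}\label{sec:cells}

In a DPA, acceptance is decided by loops, and the alternation between accepting and rejecting loops nested in one another is what forces the use of many colors. An $\omega$-DPDA for the same language has a different and infinite set of configurations, and may have no loops at all, since its stack may grow forever. We therefore need a substitute for ``a family of loops at a state'' that refers to the language only. Take the set $X$ of all prefixes of the loops in the family. Each word of $X$ can be completed to a word after which we are back at the start: the residual is the same, and all of $X$ is available again. This is the definition.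

A \emph{tree} is a nonempty prefix-closed set $X\subseteq\Sigma^*$. For $w\in\Sigma^*$ put $X_w=\{v:wv\in X\}$; this is a tree if $w\in X$ and empty otherwise. Let $[X]$ be the set of $\omega$-words all of whose finite prefixes lie in $X$. For $r\subseteq\Sigma^\omega$ put
\[
\Lambda_r(X)=\{\ell\in X:\ \ell^{-1}r=r,\ \ell X\subseteq X\}.
\]
This set contains $\varepsilon$ and is closed under concatenation. Note that $\ell X\subseteq X$ means $X\subseteq X_\ell$.

\begin{definition}\label{def:cell}
Let $r\subseteq\Sigma^\omega$ and $j\in\{0,1\}$. A tree $X$ is a \emph{cell of parity $j$ at $r$} if there is a map $w\mapsto\hat w$ from $X$ to $\Lambda_r(X)\setminus\{\varepsilon\}$ such that $w$ is a prefix of $\hat w$ and, for all $w_1,w_2,\ldots\in X$, the word $\hat w_1\hat w_2\cdots$ lies in $r$ if $j=0$ and outside $r$ if $j=1$. The word $\hat w$ is the \emph{completion} of $w$. For an integer $n$, ``parity $n$'' means parity $n\bmod2$; cells of parity $0$ and $1$ are called \emph{even} and \emph{odd}.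
\end{definition}

In a cell $X$ every word $w$ has a proper extension, namely $\hat w\hat w$, and every infinite product of completions lies in $[X]$. Not every word of $[X]$ needs to behave like the products of completions: a word that stays inside a smaller cell of the opposite parity may behave differently. The levels below count these alternations. First we record that a cell can be viewed from any of its nodes.

\begin{lemma}[shift]\label{lem:shift}
If $X$ is a cell of parity $j$ at $r$ and $w\in X$, then $X_w$ is a cell of parity $j$ at $w^{-1}r$.
\end{lemma}

\begin{proof}
For $v\in X_w$ write $\widehat{wv}=wvz$ and take $vzw$ as the completion of $v$ in $X_w$. It is nonempty because $wvz$ is. For $v'\in X_w$ we have $w(vzw)v'=\widehat{wv}\,wv'\in X$, so $vzw\,X_w\subseteq X_w$, and $v'=\varepsilon$ gives $vzw\in X_w$. Next, $(vzw)^{-1}(w^{-1}r)=(\widehat{wv}\,w)^{-1}r=w^{-1}r$. Finally $w(v_1z_1w)(v_2z_2w)\cdots=\widehat{wv_1}\,\widehat{wv_2}\cdots$, so a product of the new completions lies in $w^{-1}r$ if and only if $j=0$.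
\end{proof}

\begin{definition}\label{def:level}
By convention, $\Sigma^*$ is the only \emph{level-$0$ cell} at every $r$. For $t\ge1$, a \emph{level-$t$ cell at $r$} is a cell of parity $t$ at $r$ that is contained in some level-$(t-1)$ cell at $r$. Let $\mathrm{Max}_t(r)$ be the set of inclusion-maximal level-$t$ cells at $r$. A language $L$ \emph{has a level-$t$ cell} if there is one at some residual of $L$. For $x\in\Sigma^\omega$, the \emph{level} $\mathrm{lev}_r(x)$ is the supremum of all $t\ge0$ such that $x=ux'$ with $x'\in[X]$ for some level-$t$ cell $X$ at $u^{-1}r$.
\end{definition}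

Thus $X$ is a level-$t$ cell at $r$, $t\ge1$, if and only if there is a chain $X=X_t\subseteq\dots\subseteq X_1$ of cells at $r$ with $X_i$ of parity $i$. Applying Lemma~\ref{lem:shift} to each member of the chain shows that \emph{$X_w$ is a level-$t$ cell at $w^{-1}r$ whenever $X$ is a level-$t$ cell at $r$ and $w\in X$}; for $t=0$ this holds because $(\Sigma^*)_w=\Sigma^*$. We refer to this statement as the shift property too.

\begin{example}\label{ex:finitea}
Let $\Sigma=\{a,b\}$ and let $L=\Sigma^*b^\omega$ be the set of words with finitely many $a$. Its only residual is $L$. The tree $\Sigma^*$ is an odd cell, with $\hat w=wa$, so $\mathrm{Max}_1(L)=\{\Sigma^*\}$. The tree $b^*$ is an even cell, with $\hat w=wb$. It is the only one: if an even cell contained a word $w$ with a letter $a$, then $\hat w^\omega\notin L$; and a tree inside $b^*$ with arbitrarily long words equals $b^*$. Hence $\mathrm{Max}_2(L)=\{b^*\}$. A level-$3$ cell would equal $b^*$, which is not odd since $b^\omega\in L$. So $\mathrm{lev}_L(x)=2$ for $x\in L$ and $\mathrm{lev}_L(x)=1$ otherwise: the parity of the level decides membership.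

Now remove the levels from the deepest one up. The words that end in the level-$2$ cell form the regular set $\Sigma^*[b^*]\subseteq L$. Deleting it leaves $L_1=\emptyset$, which has no even cell and so no level-$2$ cell, but has the level-$1$ cell $\Sigma^*$. The words that end in this cell form the regular set $\Sigma^\omega$, disjoint from $L_1$; adding it gives $L_0=\Sigma^\omega$. Read backwards, these two steps express $L$ as a Boolean combination of regular sets.

Cells that are not maximal can be complicated. The set $X$ of prefixes of words in $\{a^nb^n:n\ge1\}^*$ is an odd cell at $L$ (complete each word to a nonempty word of $\{a^nb^n:n\ge1\}^*$), and it is not regular since $a^ib^ja\in X$ with $i,j\geq1$ forces $i=j$.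
\end{example}

The proof of Theorem~\ref{thm:main} turns this example into an algorithm. After bringing the automaton into a normal form in which every word has exactly one run (Section~\ref{sec:tools}), we prove four statements.

\begin{enumerate}
\item[(A)] If $L$ is recognized by a normalized $\omega$-DPDA with colors at most $D$, then all levels are at most $D$. If $L$ is regular, then the maximal cells are regular and finite in number, and the parity of $\mathrm{lev}_r(x)$ decides whether $x\in r$ (Section~\ref{sec:colors}).
\item[(B)] From any normalized $\omega$-DPDA $\mathcal A$ one can compute finite sets $\mathcal F_t$ of regular trees such that $\mathrm{Max}_t(r)\subseteq\mathcal F_t$ for all residuals $r$ whenever $L(\mathcal A)$ is regular (Section~\ref{sec:visible}). This is the heart of the paper.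
\item[(C)] From $\mathcal F_T$ one either finds that $L$ is not regular, or computes a regular set $\mathrm{Deep}$ on which $L$ is constant, and an $\omega$-DPDA for the language $L'$ obtained by flipping $L$ on $\mathrm{Deep}$. Then $L'$ is regular if and only if $L$ is (Section~\ref{sec:flip}).
\item[(D)] If $L$ is regular and has no cells of level above $T$, then $L'$ has no cells of level $T$ or above (Section~\ref{sec:flip}).
\end{enumerate}
After $D$ rounds a regular language has no cell of positive level, and so equals $\Sigma^\omega$, which can be tested. The sets $\mathcal F_t$ may contain trees that are not cells; step (C) is arranged so that this does no harm.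

\section{Tools for pushdown automata}\label{sec:tools}

\subsection{Two decidability results}

A \emph{DPDA} on finite words is defined like an $\omega$-DPDA, with a set of final states in place of the coloring; it accepts $w\in\Sigma^*$ if some finite run from the initial configuration reads $w$ and ends in a final state.

\begin{enumerate}
\item[(T1)] It is decidable whether a given DPDA recognizes a regular language. If it does, a DFA for the language can be computed.
\end{enumerate}
The first sentence is the known result quoted in Section~\ref{sec:intro}. For the second, enumerate all DFAs. The languages of DPDAs are effectively closed under complement and under intersection with regular languages, and emptiness of pushdown automata is decidable, so equivalence of a DPDA and a DFA is decidable.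

A \emph{pushdown system} consists of finitely many control states, a finite stack alphabet $\Gamma$, and finitely many rules $(p,Z)\to(q,w)$, which lead from $(p,Z\gamma)$ to $(q,w\gamma)$ for all $\gamma\in\Gamma^*$. Here stacks are arbitrary words, and configurations with empty stack have no successor. Forgetting the input symbols turns a pushdown automaton, or any subset of its transitions, into a pushdown system. A set $C$ of configurations is \emph{regular} if for each control state $p$ the language $\{\sigma:(p,\sigma)\in C\}$ is regular, and $\mathrm{pre}^*(C)$ is the set of configurations from which some finite run, possibly of length $0$, leads into $C$.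

\begin{enumerate}
\item[(T2)] (B\"uchi; Bouajjani, Esparza and Maler.) If $C$ is regular, then $\mathrm{pre}^*(C)$ is regular and computable from the system and $C$.
\end{enumerate}

The \emph{height} of a configuration is the length of its stack.

\begin{lemma}\label{lem:W}
For a pushdown system with colored control states and $j\in\{0,1\}$, the set $W_j$ of configurations from which there is an infinite run with least recurring color $\equiv j\pmod2$ is regular and computable.
\end{lemma}

\begin{proof}
Call $(p,Z)$ \emph{$k$-repeating} if some finite run from the configuration $(p,Z)$ enters only states of color $\ge k$, enters color $k$ at least once, and ends in $(p,Z\delta)$ for some $\delta$. To decide this, delete the rules that enter colors $<k$ and add to the control state a bit that is switched from $0$ to $1$ when color $k$ is entered; then $(p,Z)$ is $k$-repeating if and only if $((p,0),Z)\in\mathrm{pre}^*\{((p,1),Z\delta):\delta\in\Gamma^*\}$. We claim that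
\[
W_j=\bigcup_{k\equiv j}\mathrm{pre}^*\{(p,Z\gamma):\ (p,Z)\text{ is $k$-repeating},\ \gamma\in\Gamma^*\},
\]
which is regular and computable by (T2). If $(p,Z)$ is $k$-repeating, then the witnessing run leads from $(p,Z\gamma)$ to $(p,Z\delta\gamma)$, then to $(p,Z\delta\delta\gamma)$, and so on, with least recurring color $k$. Conversely, take an infinite run with least recurring color $k$ and a suffix of it that enters only colors $\ge k$. Call a position \emph{low} if its height is at most that of all later positions. For every $n$, a position of least height among the positions $\ge n$ is low, so there are infinitely many low positions, and infinitely many of them share the same state $p$ and top symbol $Z$. Choose two of these in the suffix with color $k$ entered in between. If the first is $(p,Z\gamma)$, then $\gamma$ is never touched afterwards, so the second is $(p,Z\delta\gamma)$, and deleting $\gamma$ shows that $(p,Z)$ is $k$-repeating.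
\end{proof}

\subsection{Normal form and finite runs}

An $\omega$-DPDA is \emph{normalized} if
\begin{enumerate}
\item[(N1)] for every $(p,Z)\in Q\times\Gamma$ there is either exactly one $\varepsilon$-transition and no letter transition, or no $\varepsilon$-transition and exactly one $a$-transition for each $a\in\Sigma$;
\item[(N2)] no infinite run from any configuration consists of $\varepsilon$-transitions only.
\end{enumerate}
In a normalized automaton every $\omega$-word has exactly one run from every configuration, and every infinite sequence of transitions reads an $\omega$-word. A DPA is a normalized $\omega$-DPDA whose stack is always $\bot$.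

\begin{lemma}\label{lem:normal}
From an $\omega$-DPDA $\mathcal A$ one can compute a normalized $\omega$-DPDA with the same language whose colors are those of $\mathcal A$ and the color $1$.
\end{lemma}

\begin{proof}
Add a state $s$ of color $1$ with transitions $(s,a,Z,s,Z)$ for all $a$ and $Z$. For each $(p,Z)$ without $\varepsilon$-transition, add $(p,a,Z,s,Z)$ for each letter $a$ that has no transition. Call $(p,Z)$ \emph{divergent} if the run of $\varepsilon$-transitions of $\mathcal A$ from state $p$ and stack $Z$ neither empties this stack nor stops. By (T2) this is decidable: $(p,Z)$ is divergent if and only if it is not in $\mathrm{pre}^*(C)$, taken for the $\varepsilon$-transitions, where $C$ consists of the configurations with empty stack and those in which no $\varepsilon$-transition is enabled. Replace the $\varepsilon$-transition of each divergent $(p,Z)$ by $(p,\varepsilon,Z,s,Z)$. Now (N1) holds.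

A run of $\mathcal A$ on an $\omega$-word never visits a configuration $(p,Z\gamma)$ with $(p,Z)$ divergent, since from there no further letter is read. So it is a run of the new automaton. A run of the new automaton either uses only old transitions or reaches $s$ and rejects. Hence the language is unchanged. For (N2), suppose the new automaton has an infinite $\varepsilon$-run, and take a position of least height in it, with configuration $(p,Z\gamma)$. The rest of the run never touches $\gamma$, and it never reaches $s$, which has no $\varepsilon$-transition; so it uses only old transitions, and $(p,Z)$ is divergent. But then its first transition leads to $s$, a contradiction.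
\end{proof}

From now on all $\omega$-DPDAs are normalized. We write $L(c)$, or $L(q,\sigma)$ for $c=(q,\sigma)$, for the set of $\omega$-words accepted from the configuration $c$. A configuration is \emph{settled} if no $\varepsilon$-transition is enabled in it. For $w\in\Sigma^*$, let $\mathrm{run}(c,w)$ be the unique finite run from $c$ that reads $w$ and then follows $\varepsilon$-transitions until it is settled, and let $c\cdot w$ be its last configuration. The run \emph{sees} the color $k$ if one of its transitions enters a state of color $k$. A configuration is \emph{late} in $\mathrm{run}(c,w)$ if it occurs after all of $w$ has been read. We need late configurations, and not only the settled one, because the lowest point of the stack may be passed in the middle of a sequence of $\varepsilon$-transitions. Determinism gives the following.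
\begin{enumerate}
\item[(R1)] Every finite run from $c$ that reads $u$ is an initial segment of $\mathrm{run}(c,u)$ and ends in a late configuration. In particular, a configuration that occurs in $\mathrm{run}(c,w)$ at a moment when the prefix $w'$ has been read is late in $\mathrm{run}(c,w')$.
\item[(R2)] $\mathrm{run}(c,u)$ is an initial segment of $\mathrm{run}(c,uv)$. If $b$ is late in $\mathrm{run}(c,u)$, then $\mathrm{run}(c,uv)$ passes through $b$ and coincides with $\mathrm{run}(b,v)$ from there on, and $L(b)=u^{-1}L(c)$. Late configurations of $\mathrm{run}(b,v)$ are late in $\mathrm{run}(c,uv)$, and the converse holds if $v\ne\varepsilon$.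
\end{enumerate}
A configuration is \emph{reachable} if it occurs in some $\mathrm{run}(c_0,w)$. By (R1) and (R2), its language is then a residual of $L(\mathcal A)$; conversely $u^{-1}L(\mathcal A)=L(c_0\cdot u)$.

\subsection{Heads and pop relations}

A \emph{head} is a pair $\theta=(p,Y)\in Q\times\Gamma$, and $\theta\gamma$ denotes $(p,Y\gamma)$, whose head is $\theta$. We call $\theta$ a \emph{bottom head} if $Y=\bot$; then $\theta\gamma$ is a configuration only for $\gamma=\varepsilon$. A word $w$ is \emph{non-popping for $\theta$} if all heights in $\mathrm{run}(\theta\gamma,w)$ exceed $|\gamma|$. Since transitions depend on heads only, this does not depend on $\gamma$, and deleting $\gamma$ from all stacks yields a sequence $\mathrm{run}(\theta,w)$ that does not depend on $\gamma$ either; we say that $\mathrm{run}(\theta\gamma,w)$ is $\mathrm{run}(\theta,w)$ \emph{with $\gamma$ underneath}. For a bottom head every word is non-popping.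

For $\delta\in(\Gamma\setminus\{\bot\})^*$ let $\mathrm{Pop}(p,\delta,q)$ be the set of words read by finite runs from state $p$ and stack $\delta$ to state $q$ and empty stack, and let
\[
E_\delta=\{(p,q):\mathrm{Pop}(p,\delta,q)\ne\emptyset\}\subseteq Q\times Q .
\]
For relations $e,f$ let $ef=\{(p,q):(p,p')\in e\text{ and }(p',q)\in f\text{ for some }p'\}$. To pop $\delta\delta'$ one pops $\delta$ and then $\delta'$, so $E_{\delta\delta'}=E_\delta E_{\delta'}$ and $E_\varepsilon=\mathrm{id}$. Thus $\delta\mapsto E_\delta$ is a morphism into a finite monoid. It is computable, since $(p,q)\in E_Z$ if and only if $(p,Z)\in\mathrm{pre}^*\{(q,\varepsilon)\}$. By (R1) and (R2),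
\begin{equation}\label{eq:pop}
L(q,\gamma)=u^{-1}L(p,\delta\gamma)\qquad\text{for }u\in\mathrm{Pop}(p,\delta,q).
\end{equation}

\begin{lemma}\label{lem:F}
If $L(q,\gamma)=L(q,\gamma')$ for all $q$ with $(p,q)\in E_\delta$, then $L(p,\delta\gamma)=L(p,\delta\gamma')$.
\end{lemma}

\begin{proof}
Let $x\in\Sigma^\omega$. The runs on $x$ from $(p,\delta\gamma)$ and from $(p,\delta\gamma')$ use the same transitions until $\delta$ has been popped. If this never happens, both accept or both reject. Otherwise both pop $\delta$ in the same state $q$ after the same prefix $u\in\mathrm{Pop}(p,\delta,q)$ of $x=ux'$, and they accept if and only if $x'\in L(q,\gamma)$, respectively $x'\in L(q,\gamma')$.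
\end{proof}

\subsection{Testing the stack}

The next lemma is our bridge to (T1): every regular property of the configuration reached defines the language of a DPDA.

\begin{lemma}\label{lem:test}
Let $\mathcal S$ be a pushdown automaton satisfying \textup{(N1)} and \textup{(N2)}, let $c_1$ be a configuration and $H$ a regular set of configurations. One can construct a DPDA for $\{v\in\Sigma^*:c_1\cdot v\in H\}$.
\end{lemma}

\begin{proof}
Regular languages are closed under reversal and products, so there is a complete DFA with initial state $s_0$ that reads stacks from the bottom up, with a set $F_p$ of states for each control state $p$, such that $(p,\sigma)\in H$ if and only if the DFA ends in $F_p$. Replace each stack symbol $Z$ by a pair $(Z,s)$, where $s$ is the state of the DFA after the part of the stack strictly below. A transition that replaces $Z$ by $Y_k\cdots Y_1$ now replaces $(Z,s)$ by $(Y_k,s_k)\cdots(Y_1,s_1)$, where $s_1=s$ and $s_{i+1}$ is the successor of $s_i$ under $Y_i$. The state $p$ and the top symbol $(Z,s)$ determine membership in $H$. For each $(p,Z)$ without $\varepsilon$-transition and each $s$, insert an $\varepsilon$-transition that leaves the stack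 unchanged and leads from $p$ to a copy $p^+$ if the configuration is in $H$, and to a copy $p^-$ if not; the letter transitions of $(p,Z)$ now start from the copies. The final states are the states $p^+$. A new initial state has one $\varepsilon$-transition that builds the annotated version of $c_1$. After $v$ has been read, the only copy visited is the one that belongs to $c_1\cdot v$.
\end{proof}

Finally, for a regular tree $Z$ let $D_Z$ be the finite complete deterministic automaton with states $Z_w$ ($w\in\Sigma^*$), initial state $Z$, and transitions $\zeta\xrightarrow{a}\zeta_a$. From a state $\zeta\ne\emptyset$, a word $v$ leads to a nonempty state if and only if $v\in\zeta$. For an $\omega$-DPDA $\mathcal A$ let $\mathcal A_Z$ be the product with states $(p,\zeta)\in Q_Z=Q\times D_Z$: the second component is updated by letters and unchanged by $\varepsilon$-transitions, and colors come from the first component. The product is normalized, the language of a configuration is that of its projection to $\mathcal A$, and $\mathcal A_Z$ is a DPA if $\mathcal A$ is.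

\section{Cells and colors}\label{sec:colors}

Cells were defined from the language alone. We now compare them with the colors of an automaton. The first two lemmas hold for any normalized $\omega$-DPDA, whether its language is regular or not.

Let $X$ be a cell at $r$. For a configuration $c$ let $\mu_X(c)$ be the least color seen in some $\mathrm{run}(c,w)$ with $w\in X$; it exists since $X$ contains nonempty words. If $\ell\in\Lambda_r(X)$, then $\mu_X(c\cdot\ell)\ge\mu_X(c)$, because $\mathrm{run}(c\cdot\ell,w)$ is part of $\mathrm{run}(c,\ell w)$ and $\ell w\in X$. So a small color may be visible from $c$ and disappear for good after some $\ell$; such a color says nothing about the parity of $X$. Call $c$ \emph{$X$-stable} if $L(c)=r$ and $\mu_X(c\cdot\ell)=\mu_X(c)$ for all $\ell\in\Lambda_r(X)$.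

\begin{lemma}[the color of a cell]\label{lem:color}
Let $X$ be a cell of parity $j$ at $r$, and let $d$ be a configuration of a normalized $\omega$-DPDA with $L(d)=r$. Then $d\cdot\ell$ is $X$-stable for some $\ell\in\Lambda_r(X)$. If $c$ is $X$-stable and $m=\mu_X(c)$, then $c\cdot\ell'$ is $X$-stable with $\mu_X(c\cdot\ell')=m$ for all $\ell'\in\Lambda_r(X)$, and
\begin{enumerate}
\item[(a)] no $\mathrm{run}(c,w)$ with $w\in X$ sees a color $<m$;
\item[(b)] every $w\in X$ has an extension $wz\in X$ such that $\mathrm{run}(c\cdot w,z)$ sees $m$;
\item[(c)] $m\equiv j\pmod2$.
\end{enumerate}
\end{lemma}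

\begin{proof}
There are finitely many colors, so we can choose $\ell\in\Lambda_r(X)$ with $\mu_X(d\cdot\ell)$ maximal. For $\ell'\in\Lambda_r(X)$ we have $\mu_X(d\cdot\ell\ell')\ge\mu_X(d\cdot\ell)$ by monotonicity and $\le$ by maximality, and $L(d\cdot\ell)=\ell^{-1}r=r$. So $d\cdot\ell$ is $X$-stable. Stability passes from $c$ to $c\cdot\ell'$ because $\Lambda_r(X)$ is closed under concatenation, and (a) is the definition of $m$.

(b) Write $\hat w=wz_0$. Since $\mu_X(c\cdot\hat w)=m$, some $u\in X$ has $\mathrm{run}(c\cdot\hat w,u)$ seeing $m$. Then $\hat wu\in X$, and $z=z_0u$ works.

(c) Choose $w_1\in X$ such that $\mathrm{run}(c,w_1)$ sees $m$, and inductively $w_{i+1}\in X$ such that $\mathrm{run}(c\cdot\hat w_1\cdots\hat w_i,w_{i+1})$ sees $m$; this is possible by stability. The run from $c$ on $x=\hat w_1\hat w_2\cdots\in[X]$ sees no color $<m$ by (a) and sees $m$ infinitely often. So $x\in L(c)=r$ if and only if $m$ is even, while $x\in r$ if and only if $j=0$.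
\end{proof}

\begin{lemma}[levels are bounded]\label{lem:bound}
If $L$ is recognized by a normalized $\omega$-DPDA with colors at most $D$, then $L$ has no level-$t$ cell with $t>D$.
\end{lemma}

\begin{proof}
Let $X_t\subseteq\dots\subseteq X_1$ be cells at $r=u^{-1}L$ with $X_i$ of parity $i$, and $t\ge1$. Starting from $d_0=c_0\cdot u$, use Lemma~\ref{lem:color} to choose $d_i=d_{i-1}\cdot\ell_i$ with $\ell_i\in\Lambda_r(X_i)$ such that $d_i$ is $X_i$-stable, and put $m_i=\mu_{X_i}(d_i)\equiv i$. Then
\[
m_{i+1}=\mu_{X_{i+1}}(d_i\cdot\ell_{i+1})\ge\mu_{X_{i+1}}(d_i)\ge\mu_{X_i}(d_i)=m_i,
\]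
the second inequality because $X_{i+1}\subseteq X_i$. The parities differ, so $m_{i+1}>m_i$. Since $m_1$ is odd, $t\le m_t\le D$.
\end{proof}

The bound can fail for automata that are not normalized: the automaton of Remark~\ref{rem:D} has only the color $0$, and its language has the level-$1$ cell $\Sigma^*$ at the residual $\emptyset$.

We turn to regular languages. A DPA for $L$ supplies cells made of actual loops, and we show that every cell is contained in one of these. To pass from ``returns to the same residual'' to ``returns to the same state'' we use the following observation, which will serve again in Section~\ref{sec:flip}.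

\begin{lemma}\label{lem:action}
Let $G\subseteq\Sigma^*$ contain $\varepsilon$ and be closed under concatenation, and let $s_0$ be a state of a finite complete deterministic automaton. There is $g\in G$ such that for $s=s_0\cdot g$ and every $h\in G$ there is $h'\in G$ with $s\cdot hh'=s$.
\end{lemma}

\begin{proof}
Choose $g\in G$ such that the set $sG=\{s\cdot h:h\in G\}$ is as small as possible. For $h\in G$ we have $(s\cdot h)G\subseteq sG$, hence equality by minimality, and $s\in sG$.
\end{proof}

Let $\mathcal R$ be a DPA, $Z$ a regular tree, $s=(q,\zeta)$ a state of $\mathcal R_Z$ with $\zeta\ne\emptyset$, and $m$ a color. An \emph{$(s,m)$-loop} is a nonempty word that leads from $s$ to $s$, sees $m$, and sees no color $<m$. Let $K(s,m)$ be the set of prefixes of $(s,m)$-loops.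

\begin{lemma}[loop cells]\label{lem:loop}
If $K(s,m)\neq\emptyset$, then it is a regular tree contained in $\zeta$ and a cell of parity $m$ at $L(q)$.
\end{lemma}

\begin{proof}
The $(s,m)$-loops form a regular language that is closed under concatenation, and the prefix closure of a regular language is regular. A loop $\ell$ satisfies $\zeta_\ell=\zeta\ne\emptyset$, so $\ell\in\zeta$, and hence $K(s,m)\subseteq\zeta$. Complete each word to a loop $\ell$. Then $\ell^{-1}L(q)=L(q)$ and $\ell K(s,m)\subseteq K(s,m)$, and on an infinite product of loops the least recurring color from $q$ is $m$.
\end{proof}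

\begin{proposition}[maximal cells]\label{prop:max}
Let $L$ be regular, $r$ a residual of $L$, and $t\ge0$. Every level-$t$ cell at $r$ is contained in a member of $\mathrm{Max}_t(r)$, and $\mathrm{Max}_t(r)$ is a finite set of regular trees.
\end{proposition}

\begin{proof}
Fix a DPA $\mathcal R$ for $L$. Let $\mathcal G_0=\{\Sigma^*\}$, and let $\mathcal G_t$ be the set of all nonempty $K(s,m)$ with $s$ a state of $\mathcal R_Z$ for some $Z\in\mathcal G_{t-1}$. These are finite sets of regular trees. We show by induction on $t$: \emph{every level-$t$ cell at $r$ is contained in a member of $\mathcal G_t$ that is a level-$t$ cell at $r$.} The case $t=0$ is the convention.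

Let $X$ be a level-$t$ cell at $r$, $t\ge1$, and $\Lambda=\Lambda_r(X)$. By induction $X\subseteq Z$ for some $Z\in\mathcal G_{t-1}$ that is a level-$(t-1)$ cell at $r$. Let $q$ be a state of $\mathcal R$ with $L(q)=r$. In $\mathcal R_Z$, move from $(q,Z)$ by an element of $\Lambda$ to an $X$-stable state (Lemma~\ref{lem:color}) and then by the element of $\Lambda$ given by Lemma~\ref{lem:action}. We arrive at an $X$-stable state $s=(q',Z_\ell)$ with $\ell\in\Lambda$ and $L(q')=r$, such that every $h\in\Lambda$ has $h'\in\Lambda$ with $s\cdot hh'=s$. Let $m=\mu_X(s)\equiv t$. Given $w\in X$, take $wz\in X$ as in Lemma~\ref{lem:color}(b), put $h=\widehat{wz}$, and take $h'$ as above. The word $hh'\in X$ is nonempty, leads from $s$ to $s$, sees $m$, and sees no smaller color by Lemma~\ref{lem:color}(a). So $w\in K(s,m)$. Thus $X\subseteq K(s,m)\subseteq Z_\ell$. Since $\ell\in X\subseteq Z$, the tree $Z_\ell$ is a level-$(t-1)$ cell at $\ell^{-1}r=r$ by the shift property, so $K(s,m)\in\mathcal G_t$ is a level-$t$ cell at $r$ by Lemma~\ref{lem:loop}.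

Now let $X$ be a level-$t$ cell at $r$, and let $Y$ be inclusion-maximal among the finitely many members of $\mathcal G_t$ that contain $X$ and are level-$t$ cells at $r$. A level-$t$ cell $X'\supseteq Y$ at $r$ lies in another such member $Y'$, and $Y\subseteq X'\subseteq Y'$ forces $X'=Y$. So $Y\in\mathrm{Max}_t(r)$. If $X$ itself is maximal, then $X=Y\in\mathcal G_t$.
\end{proof}

\begin{proposition}[the level decides membership]\label{prop:level}
Let $L$ be regular, $r$ a residual of $L$, and $x\in\Sigma^\omega$. Then $\mathrm{lev}_r(x)$ is finite, and $x\in r$ if and only if $\mathrm{lev}_r(x)$ is even.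
\end{proposition}

\begin{proof}
Let $\mathcal R$ be a DPA for $L$ and $q$ a state with $L(q)=r$. By Lemma~\ref{lem:bound} applied to $\mathcal R$, the level $t=\mathrm{lev}_r(x)$ is finite. Let $k$ be the least recurring color of the run on $x$ from $q$; we must show $k\equiv t$. Write $x=ux'$ with $x'\in[Y]$ for a level-$t$ cell $Y$ at $u^{-1}r$, which we may take regular by Proposition~\ref{prop:max}. In the run of $\mathcal R_Y$ on $x'$ from $(q\cdot u,Y)$ the second component is never empty, and some state $s$ recurs. Choose an occurrence of $s$, after a prefix $u'$ of $x'=u'x''$, beyond which only colors $\ge k$ are entered; so $s=(q\cdot uu',Y_{u'})$. Every prefix of $x''$ extends to a longer prefix of $x''$ that sees $k$ and ends in $s$, so $x''\in[K(s,k)]$. By Lemma~\ref{lem:loop}, $K(s,k)$ is a cell of parity $k$ at $(uu')^{-1}r$, and it is contained in $Y_{u'}$, a level-$t$ cell at $(uu')^{-1}r$. If $k\equiv t+1$, then $K(s,k)$ would be a level-$(t+1)$ cell and $\mathrm{lev}_r(x)\ge t+1$.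
\end{proof}

\section{Finding the maximal cells in the pushdown automaton}\label{sec:visible}

The sets $\mathcal G_t$ above were built from a DPA for $L$, which is what we do not have. We now look for the maximal cells in a normalized $\omega$-DPDA $\mathcal A$ for $L$. The plan imitates Proposition~\ref{prop:max}: define pushdown analogues of the loop cells (Lemma~\ref{lem:returncell}), show that every cell, after a shift, lies in one of them (Lemma~\ref{lem:capture}), and use maximality to turn the inclusion into an equality with a language described by finitely many parameters (Proposition~\ref{prop:visible}).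

\subsection{Returns}

Fix a regular tree $Z$ and work in $\mathcal A_Z$; heads have the form $\theta=((p,\zeta),Y)$, and the relations $E_\delta\subseteq Q_Z\times Q_Z$ are those of $\mathcal A_Z$. The natural analogue of a loop is a word that leads from $\theta\gamma$ to $\theta\delta\gamma$ without touching $\gamma$, as in the proof of Lemma~\ref{lem:W}. Such a word can be repeated, but it changes the stack, and so it may change the residual. We add a condition that limits what the new segment $\delta$ can do when it is popped.

\begin{definition}\label{def:return}
Let $\theta=((p,\zeta),Y)$ be a head, $m$ a color, and $e\subseteq Q_Z\times Q_Z$. A word $v$ is \emph{$m$-good for $\theta$} if $v\in\zeta$, $v$ is non-popping for $\theta$, and $\mathrm{run}(\theta,v)$ sees no color $<m$. A word $\ell\ne\varepsilon$ is a \emph{$(\theta,m,e)$-return via $\delta$} if it is $m$-good for $\theta$, $\theta\delta$ is late in $\mathrm{run}(\theta,\ell)$, and $E_\delta e=e$. Let $M(\theta,m,e)$ be the set of prefixes of those $(\theta,m,e)$-returns whose run sees $m$.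
\end{definition}

Prefixes of $m$-good words are $m$-good by (R2), so all words of $M(\theta,m,e)$ are $m$-good for $\theta$, and $M(\theta,m,e)\subseteq\zeta$. In a return via $\delta$, we have $\delta=\varepsilon$ if $\theta$ is a bottom head, and $\delta$ contains no $\bot$ otherwise.

\begin{lemma}\label{lem:compose}
If $\ell,\ell'$ are $(\theta,m,e)$-returns via $\delta,\delta'$, then $\ell\ell'$ is one via $\delta'\delta$, and its run sees $m$ if that of $\ell$ or of $\ell'$ does. Hence $\ell M(\theta,m,e)\subseteq M(\theta,m,e)$ for every return $\ell$.
\end{lemma}

\begin{proof}
By (R2) the run on $\ell\ell'$ follows $\mathrm{run}(\theta,\ell)$ up to $\theta\delta$ and continues as $\mathrm{run}(\theta,\ell')$ with $\delta$ underneath. So $\ell\ell'$ is non-popping, sees no color $<m$, and has the late configuration $\theta\delta'\delta$; its run contains the runs on $\ell$ and on $\ell'$. Comparing second components at $\theta\delta$ gives $\zeta_\ell=\zeta\ni\ell'$, so $\ell\ell'\in\zeta$. Finally $E_{\delta'\delta}e=E_{\delta'}E_\delta e=E_{\delta'}e=e$.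
\end{proof}

The relation $e$ will be the pop relation $E_\eta$ of a stack segment $\eta$ that lies directly below the head, chosen so that $ee=e$. Then $E_\delta e=e$ says that $\delta\eta$ has the same pop relation as $\eta$. The following example shows why such a segment is needed.

\begin{example}\label{ex:stack}
Let $\Sigma=\{a,b\}$, $\Gamma=\{A,\bot\}$, $Q=\{p,q_1,q_2\}$ with initial state $p$ and colors $\Omega(p)=\Omega(q_1)=1$, $\Omega(q_2)=0$. The transitions are
\begin{gather*}
(p,a,\bot,p,A\bot),\quad(p,a,A,p,AA),\quad(p,b,\bot,q_1,\bot),\quad(p,b,A,q_1,\varepsilon),\\
(q_1,\varepsilon,A,q_2,\varepsilon),\quad(q_2,\varepsilon,A,q_2,\varepsilon),\quad(q_i,x,\bot,q_i,\bot)\ \ (i=1,2,\ x\in\Sigma).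
\end{gather*}
This automaton is normalized. With $r_k=\{a^nbx:n\ge k,\ x\in\Sigma^\omega\}$, its language is $r_2$, and $L(p,A\bot)=r_1$, $L(p,A^k\bot)=r_0$ for $k\ge2$. The residuals are $r_2,r_1,r_0,\Sigma^\omega,\emptyset$. Only $\varepsilon$ fixes $r_2$ or $r_1$, so there are no cells there; there is no odd cell at $\Sigma^\omega$; the words fixing $r_0$ are those of $a^*$, and $a^\omega\notin r_0$. Hence $\mathrm{Max}_1(r_0)=\{a^*\}$, $\mathrm{Max}_1(\emptyset)=\{\Sigma^*\}$, and $\mathrm{Max}_1(r)$ is empty for the other three residuals.

Take $Z=\Sigma^*$, so that $\mathcal A_Z$ is $\mathcal A$, and $\theta=(p,A)$. The non-popping words for $\theta$ are the words $a^k$, and $a^k$ leads from $\theta\gamma$ to $\theta A^k\gamma$. At $\theta\bot$ these words do not form a cell: the residual moves from $r_1$ to $r_0$ and never comes back. The pop relations detect this. We have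
\[
E_A=\{(p,q_1),(p,q_2),(q_1,q_2),(q_2,q_2)\},\qquad e:=E_{AA}=\{(p,q_2),(q_1,q_2),(q_2,q_2)\},
\]
so $E_A$ is not idempotent, while $ee=e$ and $E_Ae=e$. The $(\theta,1,e)$-returns are the words $a^k$, $k\ge1$, via $A^k$, and $M(\theta,1,e)=a^*$. Above the segment $\eta=AA$, at the configuration $\theta\eta\bot$ with language $r_0$, this tree is an odd cell.
\end{example}

A configuration of $\mathcal A_Z$ is \emph{admissible} if its projection to $\mathcal A$ is reachable. Admissibility is preserved along runs, and the language of an admissible configuration is a residual of $L=L(\mathcal A)$.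

\begin{lemma}[return cells]\label{lem:returncell}
Let $L=L(\mathcal A)$ be regular. Let $b=\theta\eta\beta$ be an admissible configuration of $\mathcal A_Z$ with $E_\eta=e=ee$, let $\ell_0$ be a $(\theta,m,e)$-return via $\eta$, and let $M=M(\theta,m,e)\ne\emptyset$. Then $M$ is a cell of parity $m$ at $r=L(b)$.
\end{lemma}

The difficulty is to find completions that fix $r$. If $h$ is a return, the residuals $(h^k)^{-1}r$ take finitely many values and each determines the next, so the sequence is eventually periodic; but, as at $\theta\bot$ in Example~\ref{ex:stack}, it need not come back to its first term. The remedy is to look at the languages that become visible when the top of the stack is popped. There each term is determined by the \emph{next} one, and a sequence with finitely many values and this property does return to its first term.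

\begin{proof}
Let $w\in M$ be a prefix of a return $\ell$ via $\delta$ whose run sees $m$, and put $h=\ell\ell_0$. By Lemma~\ref{lem:compose}, $h^k$ is a return via $(\eta\delta)^k$ for $k\ge1$, so $\mathrm{run}(b,h^k)$ has the late configuration
\[
b_k=\theta(\eta\delta)^k\eta\beta=\theta\eta(\delta\eta)^k\beta ,
\]
which is admissible and satisfies $L(b_k)=(h^k)^{-1}r$. Put $b_0=b$.

\emph{Claim: $L(b_N)=r$ for some $N\ge1$.} If $\theta$ is a bottom head, then $\eta=\delta=\beta=\varepsilon$ and $b_1=b$. Otherwise write $\theta=(\pi,Y)$ with $\pi\in Q_Z$, and let $I=\{q:(\pi,q)\in E_{Y\eta}\}$. For $k\ge0$ consider the tuple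
\[
V_k=\bigl(L(q,(\delta\eta)^k\beta)\bigr)_{q\in I}.
\]
For $q\in I$ the configuration $(q,(\delta\eta)^k\beta)$ is reached from $b_k$ by popping $Y\eta$, so it is admissible. As $L$ has finitely many residuals, the tuples $V_k$ take finitely many values. Next, $E_{\delta\eta}=E_\delta e=e$, and $E_{Y\eta}=E_Ye=E_Yee=E_{Y\eta}E_{\delta\eta}$. Hence for each $q'\in I$ we can fix $q\in I$ with $(q,q')\in E_{\delta\eta}$ and a word $u\in\mathrm{Pop}(q,\delta\eta,q')$, both independent of $k$, and \eqref{eq:pop} gives
\[
L(q',(\delta\eta)^k\beta)=u^{-1}L(q,(\delta\eta)^{k+1}\beta).
\]
So $V_{i+1}=V_{j+1}$ implies $V_i=V_j$. Take $i<j$ with $V_i=V_j$ and apply this $i$ times: $V_0=V_N$ with $N=j-i$. Lemma~\ref{lem:F}, applied to the segment $Y\eta$, gives $L(b_N)=L(b_0)=r$, which proves the claim.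

Put $\hat w=h^N$. It is a return that sees $m$ and has the prefix $w$; so $\hat w\ne\varepsilon$, $\hat w\in M$, $\hat wM\subseteq M$, and $\hat w^{-1}r=r$. Consider a product $x=\hat w_1\hat w_2\cdots$. Each $\hat w_1\cdots\hat w_i$ is a return, so the run from $b$ on $x$ sees no color $<m$, and after reading $\hat w_1\cdots\hat w_i$ it passes through a configuration with head $\theta$ from which it continues as $\mathrm{run}(\theta,\hat w_{i+1})$, which sees $m$. So the least recurring color is $m$, and $x\in r$ if and only if $m$ is even.
\end{proof}

Regularity was used once, for the finiteness of the set of tuples, and it cannot be dropped. Consider the automaton that pushes $A$ for each $a$ in a state $p$ of color $1$, pops one $A$ for each $b$ by moving to a state $q$, moves to an accepting sink when $q$ meets $\bot$, and moves to a rejecting sink otherwise, the sinks leaving the stack unchanged. Here $e=E_A=\{(p,q),(q,q)\}$ is idempotent, $a$ is a $((p,A),1,e)$-return via $A$, and $M=a^*$; but $b^ka^\omega$ lies in $L(p,A^k\bot)$ and not in $L(p,A^{k'}\bot)$ for $k'>k$, so no nonempty word of $M$ fixes the residual.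

\subsection{Every cell is captured by a return cell}

Let $X$ be a cell. Along the words of $X$ the stack may rise and fall, and the heads and pop relations may vary from branch to branch. We fix these features one at a time: first the color, then the moments at which the stack is at its lowest for all continuations in $X$, then a head that is available above every node, and finally an idempotent relation $e$. Ramsey's theorem yields $e$ along one branch only, while we need \emph{every} word of $X_w$ to extend to a return; this is why the branch has to be chosen with care.

\begin{lemma}[capture]\label{lem:capture}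
Let $L=L(\mathcal A)$ be regular, let $X$ be a cell of parity $j$ at a residual $r$ of $L$, and let $X\subseteq Z$ with $Z$ a regular tree. There are $w\in X$, $\ell\in\Lambda_r(X)$, a color $m\equiv j$, a relation $e$, and an admissible configuration $b=\theta\eta\beta$ of $\mathcal A_Z$ such that $L(b)=w^{-1}r$, the second state component of $\theta$ is $\zeta=Z_{\ell w}$, the hypotheses of Lemma~\ref{lem:returncell} hold, and $X_w\subseteq M(\theta,m,e)$. In particular, $M(\theta,m,e)$ is a cell of parity $j$ at $w^{-1}r$.
\end{lemma}

\begin{proof}
\emph{The color.} Take a reachable configuration of $\mathcal A$ with language $r$ and give it the second component $Z$. Lemma~\ref{lem:color} in $\mathcal A_Z$ provides $\ell\in\Lambda_r(X)$ and an $X$-stable admissible configuration $c$ with second component $Z_\ell$; put $m=\mu_X(c)\equiv j$. Since $\ell X\subseteq X\subseteq Z$, we have $X_v\subseteq Z_{\ell v}$ for all $v\in X$.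

\emph{Anchors.} An \emph{anchor} is a pair $\alpha=(w,b)$ such that $w\in X$, $b$ is late in $\mathrm{run}(c,w)$, and every $v\in X_w$ is non-popping for the head of $b$, that is, no configuration of $\mathrm{run}(b,v)$ is lower than $b$. We say that $\alpha$ lies \emph{above} $u$ if $u$ is a prefix of $w$. Above every $u\in X$ there is an anchor: among all configurations of the runs $\mathrm{run}(c\cdot u,v)$, $v\in X_u$, choose $b$ of least height, occurring when $v'$ has been read, and put $w=uv'$. Then $b$ is late in $\mathrm{run}(c,w)$ by (R1) and (R2), and for $v\in X_w$ the run $\mathrm{run}(b,v)$ is part of $\mathrm{run}(c\cdot u,v'v)$ with $v'v\in X_u$.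

\emph{The head.} Let $\tau(u)$ be the nonempty finite set of heads of anchors above $u$. It can only shrink when $u$ is extended. Choose $u_0\in X$ with $|\tau(u_0)|$ minimal and fix $\theta\in\tau(u_0)$; then $\theta\in\tau(u)$ for every $u\in X$ extending $u_0$. A \emph{$\theta$-anchor} is an anchor above $u_0$ with head $\theta$. Write $(w,b)<(w',b')$ if $w$ is a proper prefix of $w'$. Since every word of $X$ has a proper extension in $X$:
\begin{equation}\label{eq:cofinal}
\text{every $u\in X$ extending $u_0$ is a proper prefix of $w'$ for some $\theta$-anchor $(w',b')$.}
\end{equation}
Let $\alpha=(w,b)<\alpha'=(wv,b')$ be $\theta$-anchors and $b=\theta\gamma$. By (R2), $b'$ is late in $\mathrm{run}(b,v)$, and $v\in X_w$ is non-popping for $\theta$. So $b'=\theta\delta\gamma$ with $\theta\delta$ late in $\mathrm{run}(\theta,v)$ and $\delta$ free of $\bot$. Put $\mathrm{rel}(\alpha,\alpha')=E_\delta$. For $\alpha<\alpha'<\alpha''$ the segments are stacked, the later one on top, so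
\begin{equation}\label{eq:rel}
\mathrm{rel}(\alpha,\alpha'')=\mathrm{rel}(\alpha',\alpha'')\,\mathrm{rel}(\alpha,\alpha').
\end{equation}
Moreover $v$ is $m$-good for $\theta$: the second component of $\theta$ is $\zeta=Z_{\ell w}\supseteq X_w$, and $\mathrm{run}(b,v)$ is part of $\mathrm{run}(c,wv)$, which sees no color $<m$ by Lemma~\ref{lem:color}(a). Therefore
\begin{equation}\label{eq:isreturn}
\text{$v$ is a $(\theta,m,e)$-return via $\delta$ for every $e$ with $\mathrm{rel}(\alpha,\alpha')\,e=e$.}
\end{equation}

\emph{The relation.} For $\theta$-anchors $\alpha<\alpha'$ let $\mathcal E(\alpha;\alpha')=\{\mathrm{rel}(\alpha,\alpha''):\alpha''>\alpha'\text{ a $\theta$-anchor}\}$. This finite set can only shrink when $\alpha'$ is replaced by a larger $\theta$-anchor. Using \eqref{eq:cofinal}, choose $\theta$-anchors $\alpha_0<\alpha_1<\cdots$, $\alpha_i=(w_i,b_i)$, such that $|\mathcal E(\alpha_i;\alpha_{i+1})|$ is minimal among all choices of $\alpha_{i+1}>\alpha_i$. Then $\mathcal E(\alpha_i;\alpha')=\mathcal E(\alpha_i;\alpha_{i+1})$ for all $\alpha'>\alpha_{i+1}$. By Ramsey's theorem (for every coloring of the pairs of natural numbers with finitely many colors there is an infinite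 set all of whose pairs have the same color), there are $i<i'<i''$ with $i'\ge i+2$ and
\[
\mathrm{rel}(\alpha_i,\alpha_{i'})=\mathrm{rel}(\alpha_{i'},\alpha_{i''})=\mathrm{rel}(\alpha_i,\alpha_{i''})=:e ,
\]
and $ee=e$ by \eqref{eq:rel}. Since $\alpha_{i'}>\alpha_{i+1}$, we have $e\in\mathcal E(\alpha_i;\alpha_{i+1})$, and so
\begin{equation}\label{eq:star}
\text{for every $\theta$-anchor $\alpha'>\alpha_{i+1}$ there is a $\theta$-anchor $\alpha''>\alpha'$ with $\mathrm{rel}(\alpha_i,\alpha'')=e$.}
\end{equation}

\emph{Conclusion.} Let $(w,b)=\alpha_{i'}$, and write $b_i=\theta\beta$, $b=\theta\eta\beta$, $w=w_i\ell_0$. Then $b$ is admissible, $L(b)=w^{-1}r$, $\zeta=Z_{\ell w}$, $E_\eta=e=ee$, and $\ell_0$ is a return via $\eta$ by \eqref{eq:isreturn}. Let $v\in X_w$. By Lemma~\ref{lem:color}(b) there is an extension $v_1\in X_w$ of $v$ such that $\mathrm{run}(b,v_1)$ sees $m$. By \eqref{eq:cofinal} there is a $\theta$-anchor $\alpha'=(w',b')$ with $wv_1$ a proper prefix of $w'$, and $\alpha'>\alpha_{i'}>\alpha_{i+1}$. By \eqref{eq:star} there is a $\theta$-anchor $\alpha''=(wv_2,b'')>\alpha'$ with $\mathrm{rel}(\alpha_i,\alpha'')=e$. By \eqref{eq:rel}, $\mathrm{rel}(\alpha_{i'},\alpha'')\,e=\mathrm{rel}(\alpha_i,\alpha'')=e$,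 so $v_2$ is a return by \eqref{eq:isreturn}. It has the prefix $v_1$, so it sees $m$ and has the prefix $v$. Hence $v\in M(\theta,m,e)$. In particular $M(\theta,m,e)\neq\emptyset$, and Lemma~\ref{lem:returncell} applies.
\end{proof}

\subsection{The computable families $\mathcal F_t$}

If the captured cell $N$ is maximal, we shall see that $N=M_{z}$ for $M=M(\theta,m,e)$ and some word $z$. There are finitely many sets $M$, but this does not yet give an algorithm: the argument does not show that $M$ is regular, only that one quotient of it is, and it gives no bound on $z$. We therefore describe the quotient directly. After $z$ has been read, go to the lowest configuration that can still occur; all that matters for the future is its head $\theta'$ and the pop relation $f$ of the stack segment between $\theta'$ and the original base. This leads to the following languages, defined for every normalized $\mathcal A$.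

\begin{definition}\label{def:P}
Let $\theta,\theta'$ be heads of $\mathcal A_Z$, both bottom heads or both not, let $m$ be a color of $\mathcal A$, and let $e,f\subseteq Q_Z\times Q_Z$. Let $P(\theta',f,\theta,m,e)$ be the set of words $v$ for which there are $v'\ne\varepsilon$ and $\delta$ such that $vv'$ is $m$-good for $\theta'$, $\theta\delta$ is late in $\mathrm{run}(\theta',vv')$, and $E_\delta fe=e$.
\end{definition}

This set is prefix-closed: a witness $v'$ for $v_1v_2$ gives the witness $v_2v'$ for $v_1$.

\begin{lemma}\label{lem:Peff}
A DPDA for $P=P(\theta',f,\theta,m,e)$ can be constructed.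
\end{lemma}

\begin{proof}
Let $\theta'=((p',\zeta'),Y')$. If $\zeta'=\emptyset$, then $P=\emptyset$; assume $\zeta'\ne\emptyset$. We modify $\mathcal A_Z$ so that each violation of goodness leads to a trap. Let $\mathcal S$ be $\mathcal A_Z$ with a new state $\dagger$ and transitions $(\dagger,a,Y,\dagger,Y)$ for all $a,Y$. Every transition that enters a color $<m$ or the second component $\emptyset$ is redirected to $\dagger$, with the same input symbol and stack operation. If $Y'\ne\bot$, then for each state $\pi\ne\dagger$ the transitions at $(\pi,\bot)$ are replaced by the single transition $(\pi,\varepsilon,\bot,\dagger,\bot)$. Then (N1) holds, and so does (N2), because an infinite $\varepsilon$-run cannot enter $\dagger$ and so would be a run of $\mathcal A_Z$. Let $c_1=\theta'\bot$ if $Y'\ne\bot$ and $c_1=\theta'$ if $Y'=\bot$.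

A word $v$ is $m$-good for $\theta'$ if and only if the state of $c_1\cdot v$, computed in $\mathcal S$, is not $\dagger$, and then the runs of $\mathcal S$ and $\mathcal A_Z$ on $v$ from $c_1$ coincide. Indeed, the two runs agree until $\mathcal A_Z$ enters a color $<m$, reads a letter that leaves $\zeta'$, or (if $Y'\ne\bot$) exposes $\bot$; in each case $\mathcal S$ enters $\dagger$ without reading a further letter, and stays there.

Let $H_0$ be the set of configurations $\theta\delta\bot$ with $\delta$ free of $\bot$ (if $Y'=\bot$: the configuration $\theta$, with $\delta=\varepsilon$) such that $E_\delta fe=e$ and the $\varepsilon$-run of $\mathcal S$ from it ends in a state other than $\dagger$. The first condition is regular because $\delta\mapsto E_\delta$ is a computable morphism into a finite monoid; the second describes $\mathrm{pre}^*$, under the $\varepsilon$-transitions of $\mathcal S$, of the regular set of settled configurations outside $\dagger$. Let $H$ be the set of configurations from which $\mathcal S$ can reach $H_0$ by a run that reads at least one letter. It is regular and computable by (T2), with a bit in the control state that records whether a letter has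 been read. By (R1), (R2) and the previous paragraph, $c_1\cdot v\in H$ holds if and only if for some $v'\ne\varepsilon$ a configuration of $H_0$ is late in the run of $\mathcal S$ from $c_1$ on $vv'$, that is, if and only if $v\in P$. Apply Lemma~\ref{lem:test}.
\end{proof}

Let $\mathcal F(\mathcal A,Z)$ be the set of all trees $P_u$, $u\in P$, where $P$ ranges over those languages $P(\theta',f,\theta,m,e)$ over $\mathcal A_Z$ that are nonempty and \emph{regular}. There are finitely many parameter tuples, and a regular language has finitely many quotients, which can be read off a DFA. By Lemma~\ref{lem:Peff} and (T1), $\mathcal F(\mathcal A,Z)$ is a finite computable set of regular trees. Put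
\[
\mathcal F_0=\{\Sigma^*\},\qquad\mathcal F_t=\bigcup_{Z\in\mathcal F_{t-1}}\mathcal F(\mathcal A,Z)\quad(t\ge1).
\]
In Example~\ref{ex:stack}, $P(\theta,\mathrm{id},\theta,1,e)=a^*$, and $P(\theta_0,\mathrm{id},\theta_0,1,\mathrm{id})=\Sigma^*$ for $\theta_0=(q_1,\bot)$, so both maximal level-$1$ cells belong to $\mathcal F_1$.

\begin{proposition}\label{prop:visible}
If $L=L(\mathcal A)$ is regular, then $\mathrm{Max}_t(r)\subseteq\mathcal F_t$ for all $t\ge0$ and all residuals $r$ of $L$.
\end{proposition}

\begin{proof}
We use induction on $t$; for $t=0$ both sides are $\{\Sigma^*\}$. Let $t\ge1$ and $N\in\mathrm{Max}_t(r)$. By Proposition~\ref{prop:max} and induction, $N\subseteq Z$ for some $Z\in\mathrm{Max}_{t-1}(r)\subseteq\mathcal F_{t-1}$. Lemma~\ref{lem:capture} for $X=N$ gives $w,\ell,m,e$ and $b=\theta\eta\beta$ with $N_w\subseteq M\subseteq\zeta=Z_{\ell w}$, where $M=M(\theta,m,e)$ is a cell of parity $t$ at $w^{-1}r$. ``Return'' means $(\theta,m,e)$-return.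

\emph{Step 1: $N$ is a quotient of $M$.} Since $\ell w\in N\subseteq Z$, the tree $Z_{\ell w}$ is a level-$(t-1)$ cell at $(\ell w)^{-1}r=w^{-1}r$. So $M$ is a level-$t$ cell at $w^{-1}r$. Write $\hat w=wz_1\in\Lambda_r(N)$. Then $z_1\in N_w\subseteq M$ and $N\subseteq N_{wz_1}=(N_w)_{z_1}\subseteq M_{z_1}$, and $M_{z_1}$ is a level-$t$ cell at $(wz_1)^{-1}r=r$. By maximality, $N=M_{z_1}$.

\emph{Step 2: the lowest configuration.} Let $c'=b\cdot z_1$. For $v\in N$ the word $z_1v\in M$ is non-popping for $\theta$, so $\mathrm{run}(c',v)$ leaves $\eta\beta$ untouched. Among all configurations of these runs, $v\in N$, choose $b'$ of least height, occurring when $w'\in N$ has been read, and write $b'=\theta'\gamma\eta\beta$ (Figure~\ref{fig:stacks}). Then $\theta'\gamma$ is late in $\mathrm{run}(\theta,z_1w')$, the second component of $\theta'$ is $\zeta_{z_1w'}$, and every $v\in N_{w'}$ is non-popping for $\theta'$, since $\mathrm{run}(b',v)$ is part of $\mathrm{run}(c',w'v)$.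

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=0.55cm]
\draw (0,0) rectangle node{$\eta\beta$} (1.2,1.6);
\draw (0,1.6) rectangle node{$\theta$} (1.2,2.6);
\node at (0.6,-0.6) {$b$};
\draw (3,0) rectangle node{$\eta\beta$} (4.2,1.6);
\draw (3,1.6) rectangle node{$\vdots$} (4.2,5.2);
\node at (3.6,-0.6) {$c'$};
\draw (6,0) rectangle node{$\eta\beta$} (7.2,1.6);
\draw (6,1.6) rectangle node{$\gamma$} (7.2,3.0);
\draw (6,3.0) rectangle node{$\theta'$} (7.2,4.0);
\node at (6.6,-0.6) {$b'$};
\draw (9,0) rectangle node{$\eta\beta$} (10.2,1.6);
\draw (9,1.6) rectangle node{$\gamma$} (10.2,3.0);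
\draw (9,3.0) rectangle node{$\delta$} (10.2,4.8);
\draw (9,4.8) rectangle node{$\theta$} (10.2,5.8);
\draw[->] (1.4,0.8) -- node[above]{$z_1$} (2.8,0.8);
\draw[->] (4.4,0.8) -- node[above]{$w'$} (5.8,0.8);
\draw[->] (7.4,0.8) -- node[above]{$vv'$} (8.8,0.8);
\end{tikzpicture}
\caption{Four configurations along a return $z_1w'vv'$, with stacks drawn bottom to top. After $b$ the segment $\eta\beta$ is never touched; after $b'$, the lowest configuration that words of $N$ can reach from $c'$, the segment $\gamma$ is never touched. The return condition $E_{\delta\gamma}e=e$ depends on $\gamma$ only through the relation $f=E_\gamma$.}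
\label{fig:stacks}
\end{figure}

\emph{Step 3: every $v\in N_{w'}$ extends to a return.} We have $z_1w'v\in M$, so it is a prefix of a return $\rho$ that sees $m$. Then $\lambda=\rho\rho$ is a return that sees $m$, via some $\tilde\delta$, and $\lambda=z_1w'vv'$ with $v'\ne\varepsilon$. As $\lambda\in M$, we get $vv'\in M_{z_1w'}=N_{w'}$. As $vv'\ne\varepsilon$, (R2) shows that $\theta\tilde\delta\eta\beta$ is late in $\mathrm{run}(b',vv')$.

\emph{Step 4: the parameters.} If $\theta$ is a bottom head, then $\eta\beta=\varepsilon$, and Step 3 with $v=\varepsilon$ shows that the configuration $\theta$, of height $1$, occurs in $\mathrm{run}(c',w'v')$ with $w'v'\in N$. So $b'$ has height $1$, $\theta'$ is a bottom head, and $\gamma=\varepsilon$. If $\theta$ is not a bottom head, then $\bot$ lies in $\eta\beta$, so $\theta'$ is not a bottom head and $\gamma$ is free of $\bot$. In both cases $f=E_\gamma$ and $P=P(\theta',f,\theta,m,e)$ are defined.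

\emph{Step 5: $N_{w'}=P$.} Let $v\in N_{w'}$, with $v',\lambda,\tilde\delta$ as in Step 3. The word $vv'\in N_{w'}$ is non-popping for $\theta'$; it lies in $\zeta_{z_1w'}$ because $\lambda\in\zeta$; and its run from $b'$ is part of $\mathrm{run}(b,\lambda)$, so it sees no color $<m$. Thus $vv'$ is $m$-good for $\theta'$. The run from $b'$ is $\mathrm{run}(\theta',vv')$ with $\gamma\eta\beta$ underneath, so $\tilde\delta=\delta\gamma$ with $\theta\delta$ late in $\mathrm{run}(\theta',vv')$, and $E_\delta fe=E_{\delta\gamma}e=e$. Hence $v\in P$.

Conversely, let $v\in P$ with witnesses $v'$ and $\delta$. The run from $b$ on $\lambda'=z_1w'vv'$ follows the run on the $m$-good word $z_1w'\in M$ up to $b'$ and continues as $\mathrm{run}(\theta',vv')$ with $\gamma\eta\beta$ underneath. So $\lambda'$ is non-popping for $\theta$ and sees no color $<m$, and $\lambda'\in\zeta$ because $vv'\in\zeta_{z_1w'}$. The configuration $\theta\delta\gamma$ is late in $\mathrm{run}(\theta,\lambda')$, and $E_{\delta\gamma}e=E_\delta fe=e$. So $\lambda'$ is a return, and $\lambda'\in\lambda'M\subseteq M$ by Lemma~\ref{lem:compose}, since $\varepsilon\in M$. Hence $v\in M_{z_1w'}=N_{w'}$.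

\emph{Step 6: back to $N$.} By Proposition~\ref{prop:max}, $N$ is regular, so $P=N_{w'}$ is regular and nonempty. Write $\widehat{w'}=w'z_2\in\Lambda_r(N)$. Then $N\subseteq N_{w'z_2}$, which is a level-$t$ cell at $r$, so $N=N_{w'z_2}=P_{z_2}$ by maximality, with $z_2\in P$. Therefore $N\in\mathcal F(\mathcal A,Z)\subseteq\mathcal F_t$.
\end{proof}

\section{Removing the deepest level}\label{sec:flip}

Let $\mathcal A$ be a normalized $\omega$-DPDA, $L=L(\mathcal A)$, $T\ge1$, and compute $\mathcal F_T$ from $\mathcal A$. We do not know whether $L$ is regular, which trees of $\mathcal F_T$ are cells, or at which residuals. We avoid these questions by using a tree $N$ only after those prefixes $u$ for which $L$ has the expected constant value on $u[N]$: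
\[
C_N=\begin{cases}\{u:[N]\subseteq u^{-1}L\}&\text{if $T$ is even,}\\ \{u:[N]\cap u^{-1}L=\emptyset\}&\text{if $T$ is odd.}\end{cases}
\]

\begin{lemma}\label{lem:CN}
For $N\in\mathcal F_T$ a DPDA for $C_N$ can be constructed. If $L$ is regular, then $C_N$ is regular.
\end{lemma}

\begin{proof}
In $\mathcal A_N$ delete the transitions that enter the second component $\emptyset$. By (N2), the infinite runs of the resulting system from $((p,N),\sigma)$ correspond to the runs of $\mathcal A$ from $(p,\sigma)$ on the words of $[N]$. So $[N]\not\subseteq L(p,\sigma)$ if and only if $((p,N),\sigma)\in W_1$, and $[N]\cap L(p,\sigma)\ne\emptyset$ if and only if $((p,N),\sigma)\in W_0$. By Lemma~\ref{lem:W} these are regular conditions on $(p,\sigma)$. Since $u^{-1}L=L(c_0\cdot u)$, Lemma~\ref{lem:test} applies. If $L$ is regular, the finite automaton whose states are the residuals of $L$ recognizes $C_N$, as membership of $u$ depends only on $u^{-1}L$.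
\end{proof}

A \emph{deterministic co-B\"uchi automaton} is a finite complete deterministic automaton with a set of \emph{bad} states; it accepts $x$ if its run enters bad states only finitely often. It is a DPA with colors $1$ (bad) and $2$, so its language is regular.

\begin{lemma}\label{lem:cobuchi}
Let $C_1,\dots,C_n\subseteq\Sigma^*$ be regular languages and $N_1,\dots,N_n$ regular trees. One can construct a deterministic co-B\"uchi automaton for $U=\bigcup_i\{ux':u\in C_i,\ x'\in[N_i]\}$.
\end{lemma}

\begin{proof}
The automaton must wait for a moment at which $x$ enters some $N_i$ for good; it follows all candidates and checks whether the old ones keep dying out. A \emph{token} is a pair $(i,\tau)$ with $\tau$ a nonempty state of $D_{N_i}$. On a letter $a$, the token moves to $(i,\tau_a)$ if $a\in\tau$ and dies otherwise. The automaton runs DFAs for the $C_i$ and maintains sets $O\subseteq S$ of tokens and a flag. Initially $S=O=\{(i,N_i):\varepsilon\in C_i\}$. When the word read so far grows to $ua$, the set $S$ becomes the set of moved tokens of $S$ together with all $(i,N_i)$ such that $ua\in C_i$. The set $O$ becomes the set of moved tokens of $O$; if this is empty, $O$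 is reset to the new $S$ and the flag marks the state as bad. A word $x$ lies in $U$ if and only if some token created along $x$ never dies. If resets stop, then from some moment on the descendants of the finite set $O$ never die out, so one token of $O\subseteq S$ survives forever, and $x\in U$. If $x\in U$, some token of $S$ survives forever from some moment on; after the next reset, if there is one, it stays in $O$, and no further reset occurs.
\end{proof}

\emph{Assume now that all $C_N$, $N\in\mathcal F_T$, are regular.} Put
\[
\mathrm{Deep}=\bigcup_{N\in\mathcal F_T}\{ux':u\in C_N,\ x'\in[N]\},\qquad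
L'=\begin{cases}L\setminus\mathrm{Deep}&\text{if $T$ is even,}\\ L\cup\mathrm{Deep}&\text{if $T$ is odd,}\end{cases}
\]
and let $\mathcal D$, with initial state $d_0$, be the automaton of Lemma~\ref{lem:cobuchi} for $\mathrm{Deep}$, computed with the help of (T1). By the definition of $C_N$, we have $\mathrm{Deep}\subseteq L$ if $T$ is even and $\mathrm{Deep}\cap L=\emptyset$ if $T$ is odd. Hence
\begin{equation}\label{eq:flip}
\text{for }x\in\mathrm{Deep}:\ \ x\in L\iff T\text{ even}\iff x\notin L';\qquad\text{for }x\notin\mathrm{Deep}:\ \ x\in L\iff x\in L'.
\end{equation}
Each of $L$, $L'$ is obtained from the other by a union or difference with the regular set $\mathrm{Deep}$. Regular $\omega$-languages are closed under these operations, so \emph{$L$ is regular if and only if $L'$ is regular}.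

\begin{lemma}\label{lem:Lprime}
A normalized $\omega$-DPDA for $L'$ can be constructed.
\end{lemma}

\begin{proof}
Let $\kappa$ be a number larger than all colors of $\mathcal A$, odd if $T$ is even and even if $T$ is odd. The new states are tuples $(q,d,k,o)$ with $q$ a state of $\mathcal A$, $d$ a state of $\mathcal D$, and $k,o\le\kappa$; the color is $o$, and the initial state is $(q_0,d_0,\kappa,\kappa)$. The component $k$ stores the least color entered by $\mathcal A$ since $\mathcal D$ last entered a bad state. When $\mathcal A$ takes a transition to $q'$ reading $x$, put $d'=d\cdot x$ (so $d'=d$ for $x=\varepsilon$) and $k'=\min(k,\Omega(q'))$. If $x\in\Sigma$ and $d'$ is bad, move to $(q',d',\kappa,k')$; otherwise move to $(q',d',k',\kappa)$. The stack operations are those of $\mathcal A$, so (N1) and (N2) are inherited. If $x\notin\mathrm{Deep}$, bad states are entered infinitely often and cut the run of $\mathcal A$ into finite blocks; the colors other than $\kappa$ that are emitted are the least colors of the blocks, so the least recurring color is that of $\mathcal A$. If $x\in\mathrm{Deep}$, only $\kappa$ recurs, and $x$ is accepted if and only if $T$ is odd. By \eqref{eq:flip}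 the language is $L'$.
\end{proof}

\begin{proposition}\label{prop:remove}
If $L$ is regular and has no cells of level $>T$, then $L'$ has no cells of level $\ge T$.
\end{proposition}

The idea is to convert a level-$T$ cell of $L'$ into a level-$T$ cell of $L$ whose products of completions avoid $\mathrm{Deep}$, and to observe that $\mathrm{Deep}$ covers all level-$T$ cells of $L$. Two things stand in the way of the conversion: completions for $L'$ fix a residual of $L'$ but not one of $L$, and their products may lie in $\mathrm{Deep}$, where $L$ and $L'$ disagree. We first make the completions fix a state of a finer automaton and then force them to visit a bad state of $\mathcal D$.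

\begin{proof}
\emph{Step 1: if $X$ is a level-$T$ cell at $r=u^{-1}L$, then $[X]\subseteq u^{-1}\mathrm{Deep}$.} By Propositions~\ref{prop:max} and~\ref{prop:visible}, $X\subseteq N$ for some $N\in\mathrm{Max}_T(r)\subseteq\mathcal F_T$. Every $y\in[N]$ has $\mathrm{lev}_r(y)\ge T$, and $\mathrm{lev}_r(y)\le T$ by hypothesis. By Proposition~\ref{prop:level}, $y\in r$ if and only if $T$ is even. So $u\in C_N$, and $[X]\subseteq[N]\subseteq u^{-1}\mathrm{Deep}$.

\emph{Step 2: cells at states.} Let $\mathcal B$ be the finite complete deterministic automaton with states $s(u)=(u^{-1}L,\,d_0\cdot u)$, $u\in\Sigma^*$, and $s(u)\cdot a=s(ua)$. The state $s=s(u)$ determines $u^{-1}\mathrm{Deep}$, the language of $\mathcal D$ from $d_0\cdot u$, and hence the residual $r'_s=u^{-1}L'$. Call a tree $X$ a \emph{cell of parity $j$ at the state $s$} if it is a cell of parity $j$ at $r'_s$ with completions that satisfy $s\cdot\hat w=s$. The shift property holds: if $w\in X$, then $X_w$ is a cell of parity $j$ at the state $s\cdot w$, because the completions $vzw$ in the proof of Lemma~\ref{lem:shift} satisfy $(s\cdot w)\cdot vzw=s\cdot\widehat{wv}\,w=s\cdot w$, and $r'_{s\cdot w}=w^{-1}r'_s$. We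 claim:
\begin{equation}\label{eq:tostate}
\begin{array}{l}\text{if $X$ is a cell of parity $j$ at $r'_s$, then there is $g\in\Lambda_{r'_s}(X)$}\\ \text{such that $X$ is a cell of parity $j$ at the state $s\cdot g$.}\end{array}
\end{equation}
Let $G\subseteq\Lambda_{r'_s}(X)$ be the set of finite products of completions, including $\varepsilon$, and take $g\in G$ from Lemma~\ref{lem:action}. For $w\in X$ there is $g_w\in G$ with $s\cdot g\hat wg_w=s\cdot g$. Use $\hat wg_w\in G$ as the new completion of $w$. Infinite products of new completions are infinite products of old ones, and $r'_{s\cdot g}=g^{-1}r'_s=r'_s$.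

\emph{Step 3: a chain at one state.} A cell of level $>T$ lies in a cell of level $T$, so suppose, for a contradiction, that $X_T\subseteq\dots\subseteq X_1$ are cells at $r'=u_0^{-1}L'$ with $X_i$ of parity $i$. We show by induction on $i=0,\dots,T$ that there are a state $s_i$ with $r'_{s_i}=r'$ and trees $Y_i\subseteq\dots\subseteq Y_1$ with $Y_h$ a cell of parity $h$ at the state $s_i$, and $Y_i=X_i$ if $i\ge1$. For $i=0$ take $s_0=s(u_0)$. For the step, apply \eqref{eq:tostate} to $X_{i+1}$ at $s_i$ to get $g\in\Lambda_{r'}(X_{i+1})$, and put $s_{i+1}=s_i\cdot g$. For $1\le h\le i$ we have $g\in X_{i+1}\subseteq X_i=Y_i\subseteq Y_h$, so $(Y_h)_g$ is a cell of parity $h$ at the state $s_{i+1}$; replace $Y_h$ by $(Y_h)_g$ and put $Y_{i+1}=X_{i+1}$. The chain is preserved because $X_{i+1}\subseteq(X_{i+1})_g\subseteq(X_i)_g$. Let $s=s_T=s(u)$ and $r=u^{-1}L$; so $r'=u^{-1}L'$.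

\emph{Step 4: some $w\in Y_T$ makes $\mathcal D$, started in $d_0\cdot u$, enter a bad state.} Otherwise $[Y_T]\subseteq u^{-1}\mathrm{Deep}$. A product $y$ of completions of $Y_T$ lies in $[Y_T]$, so by \eqref{eq:flip} $y\in r'$ if and only if $T$ is odd; but $Y_T$ has parity $T$, so $y\in r'$ if and only if $T$ is even.

\emph{Step 5: conversion.} Fix $i\le T$; then $w\in Y_i$, and hats denote completions in $Y_i$. For $v\in Y_i$ put $\tilde v=\hat v\hat w$. Then $\tilde v\ne\varepsilon$ has the prefix $v$, $\tilde v\in Y_i$, $\tilde vY_i\subseteq Y_i$, and $s\cdot\tilde v=s$, so $\tilde v^{-1}r=r$. On a product $y=\tilde v_1\tilde v_2\cdots$ the automaton $\mathcal B$ is in the state $s$ before each factor $\hat w$, so $\mathcal D$ enters a bad state in each factor and $y\notin u^{-1}\mathrm{Deep}$. By \eqref{eq:flip}, $y\in r$ if and only if $y\in r'$, if and only if $i$ is even. So $Y_i$ is a cell of parity $i$ at $r$, for each $i$, and $Y_T$ is a level-$T$ cell at $r=u^{-1}L$. By Step 1, $[Y_T]\subseteq u^{-1}\mathrm{Deep}$; but for $i=T$ the products $y$ lie in $[Y_T]$ and not in $u^{-1}\mathrm{Deep}$.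
\end{proof}

\section{The algorithm}\label{sec:algorithm}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let the colors of $\mathcal A$ lie in $\{0,\dots,D\}$ with $D\ge1$. By Lemma~\ref{lem:normal} we compute a normalized automaton $\mathcal A_D$ for $L_D=L(\mathcal A)$, with colors still in $\{0,\dots,D\}$. For $T=D,D-1,\dots,1$:
\begin{enumerate}
\item[1.] compute $\mathcal F_0,\dots,\mathcal F_T$ from $\mathcal A_T$, and DPDAs for all $C_N$, $N\in\mathcal F_T$;
\item[2.] if some $C_N$ is not regular, output ``not regular'' and stop;
\item[3.] otherwise compute the set $\mathrm{Deep}_T$ for $\mathcal A_T$ and $T$, and a normalized $\omega$-DPDA $\mathcal A_{T-1}$ for $L_{T-1}=(L_T)'$.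
\end{enumerate}
Finally, output ``regular'' if $L_0=\Sigma^\omega$ and ``not regular'' otherwise. The last test is decidable: as $\mathcal A_0$ is normalized, $L_0\ne\Sigma^\omega$ if and only if its initial configuration lies in the set $W_1$ of Lemma~\ref{lem:W}. All other steps are effective by (T1) and Lemmas~\ref{lem:Peff}, \ref{lem:CN}, \ref{lem:cobuchi} and~\ref{lem:Lprime}, so the algorithm terminates.

\emph{If the output is ``regular'', then $L(\mathcal A)$ is regular.} Indeed $L_0=\Sigma^\omega$ is regular, and $L_T$ is regular if and only if $L_{T-1}$ is.

\emph{If $L(\mathcal A)$ is regular, then the output is ``regular''.} We show by downward induction that $L_T$ is defined, regular, and has no cells of level $>T$. For $T=D$ this is Lemma~\ref{lem:bound}. If it holds for $T\ge1$, then all $C_N$ are regular by Lemma~\ref{lem:CN}, so the algorithm does not stop; $L_{T-1}$ is regular; and it has no cells of level $>T-1$ by Proposition~\ref{prop:remove} applied to $\mathcal A_T$. The colors of $\mathcal A_{T-1}$ may exceed $D$, but cells depend on the language only, and the bound $D$ is used only for $L_D$. Thus $L_0$ is regular and has no cell of level $\ge1$, so $\mathrm{lev}_{L_0}(x)=0$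 for all $x$, and $L_0=\Sigma^\omega$ by Proposition~\ref{prop:level}.

\emph{The equivalent DPA.} Suppose the output is ``regular''. For $0\le T\le D$ let $n_T(x)=\max(\{0\}\cup\{S:1\le S\le T,\ x\in\mathrm{Deep}_S\})$. We claim that $x\in L_T$ if and only if $n_T(x)$ is even. For $T=0$ both sides hold. For $T\ge1$ use \eqref{eq:flip}: if $x\in\mathrm{Deep}_T$, then $n_T(x)=T$ and $x\in L_T$ if and only if $T$ is even; otherwise $n_T(x)=n_{T-1}(x)$ and $x\in L_T$ if and only if $x\in L_{T-1}$. So $L(\mathcal A)=\{x:n_D(x)\text{ is even}\}$.

For $1\le T\le D$ let $U_T=\bigcup_{S\ge T}\mathrm{Deep}_S$, so that $x\in U_T$ if and only if $T\le n_D(x)$. Lemma~\ref{lem:cobuchi}, applied to the pairs $(C_N,N)$ of all rounds $S\ge T$, gives a deterministic co-B\"uchi automaton $\mathcal D_T$ for $U_T$. Run $\mathcal D_1,\dots,\mathcal D_D$ in parallel, and give a state of the product the color $T-1$ for the least $T$ whose component is bad, and the color $D$ if no component is bad. On input $x$ with $n=n_D(x)$, the automata $\mathcal D_T$ with $T\le n$ enter bad states finitely often, so colors $<n$ occur finitely often. If $n<D$, then $\mathcal D_{n+1}$ enters bad states infinitely often,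 so color $n$ recurs; if $n=D$, then from some moment on only color $D$ occurs. In both cases the least recurring color is $n_D(x)$. The product is therefore a computable DPA for $L(\mathcal A)$ with colors in $\{0,\dots,D\}$.
\end{proof}

\begin{remark}
The proof gives a characterization: $L(\mathcal A)$ is regular if and only if all the languages $C_N$ of finite words that arise in the $D$ rounds, each recognized by a DPDA, are regular and $L_0=\Sigma^\omega$. The second condition cannot be omitted. For the language of Example~\ref{ex:oneresidual} with $D=1$, each $C_N$ is $\emptyset$ or $\Sigma^*$ because $L$ is its only residual, so the single round is passed, and non-regularity is detected by the final test alone.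
\end{remark}

\begin{thebibliography}{1}

\bibitem{simplification}
\emph{Simplification Problems for Automata and Games}.
\texttt{http://publications.rwth-aachen.de/record/444885/files/5118.pdf}

\end{thebibliography}
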